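\title{Thin sets that preserve finitely many hyperimmunities}

\begin{abstract}
Given a coloring of the $n$-element subsets of $\mathbb N$ by finitely many colors, a set is $\ell$-thin if its $n$-element subsets receive at most $\ell$ colors. We determine how large $\ell$ must be for infinite $\ell$-thin sets to exist that compute no bound for any of $p$ given hyperimmune functions. For arbitrary colorings the exact threshold is $\ell\ge p^nC_n$, where $C_n$ is the $n$th Catalan number; this proves a conjecture. For computable colorings the exact threshold is $\ell\ge p^{n-1}C_{n-1}$. Below the thresholds the failure is witnessed by $\Delta^0_2$, respectively computable, colorings with only $\ell+1$ colors.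
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Thin sets and hyperimmunity}

For $X\subseteq\mathbb N$ let $[X]^n$ be the set of $n$-element subsets of $X$, which we also write as increasing tuples, and identify a natural number $k$ with $\{0,\dots,k-1\}$. Given a coloring $c:[\mathbb N]^n\to k$, a set $X$ is \emph{$\ell$-thin} for $c$ if $|c([X]^n)|\le \ell$. The problem $\mathrm{RT}^n_{<\infty,\ell}$ has as \emph{instances} the colorings $c:[\mathbb N]^n\to k$ with any finite number $k>\ell$ of colors, and as \emph{solutions} to $c$ the infinite $\ell$-thin sets. For $\ell=1$ the existence of solutions is Ramsey's theorem. As $\ell$ grows, less is asked of a solution, and one expects that solutions can be found that are computationally weaker. This paper determines exactly how much weaker, for one natural measure of weakness.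

A function $f:\mathbb N\to\mathbb N$ is \emph{dominated} by $g$ if $f(x)\le g(x)$ for all $x$. For a set $Z$, the function $f$ is \emph{$Z$-hyperimmune} if no $Z$-computable function dominates it, and \emph{hyperimmune} if this holds for $Z=\emptyset$. Allowing finitely many exceptions in the definition of domination would change nothing, because a finite modification of a $Z$-computable function is $Z$-computable. Thus a $Z$-hyperimmune function is one that $Z$ is too weak to bound, and adding a set $S$ to the oracle \emph{preserves} the hyperimmunity if $Z\oplus S$ is still too weak.

\begin{definition}\label{def:pres}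
Let $p\ge1$. A problem $\mathbf P$ admits \emph{preservation of $p$ hyperimmunities} if for every set $Z$ and all $Z$-hyperimmune functions $f_0,\dots,f_{p-1}$, every $Z$-computable instance of $\mathbf P$ has a solution $S$ such that every $f_s$ is $Z\oplus S$-hyperimmune. It admits \emph{strong preservation of $p$ hyperimmunities} if this holds for every instance, $Z$-computable or not. \emph{Preservation of $\omega$ hyperimmunities} and its strong form are defined in the same way, with a sequence $(f_s)_{s\in\mathbb N}$ in place of $f_0,\dots,f_{p-1}$.
\end{definition}

Properties of this kind separate problems. Suppose that $\mathbf P$ admits preservation of $p$ hyperimmunities, and that $\mathbf Q$ has an instance each of whose solutions computes a bound for one of the hyperimmune functions $f_0,\dots,f_{p-1}$. Then every computable $\mathbf P$-instance has a solution that computes no solution to that $\mathbf Q$-instance. The strong form of preservation ignores the complexity of the instance and asks whether any coloring at all can force its thin sets to be powerful. It is also what the study of computable colorings leads to: a computable coloring of $n$-tuples gives rise, by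 taking limits in the last coordinate, to a noncomputable coloring of $(n-1)$-tuples (Lemma~\ref{lem:limit}).

An $\ell$-thin set is $\ell'$-thin for $\ell'\ge\ell$, so for fixed $n$ and $p$ the question is to find the least $\ell$, if there is one, for which $\mathrm{RT}^n_{<\infty,\ell}$ admits preservation or strong preservation. Let $C_n=\frac1{n+1}\binom{2n}{n}$ be the $n$th Catalan number, so that $C_0,C_1,C_2,C_3=1,1,2,5$. The conjecture posed in \cite{Cholak} is that, for $n,p\ge1$, the problem $\mathrm{RT}^n_{<\infty,p^nC_n}$ admits strong preservation of $p$ hyperimmunities, and that $\mathrm{RT}^n_{<\infty,\ell}$ does not when $\ell<p^nC_n$.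

\subsection{Results}

The conjecture is true. The case $\ell=0$ needs no argument, since no infinite set is $0$-thin; the remaining cases are the following theorem.

\begin{theorem}\label{thm:A}
Let $n,p,\ell\ge1$. Then $\mathrm{RT}^n_{<\infty,\ell}$ admits strong preservation of $p$ hyperimmunities if and only if $\ell\ge p^nC_n$.
\end{theorem}

The proof also gives the threshold for ordinary preservation and shows that the counterexamples can be taken simple.

\begin{theorem}\label{thm:B}
Let $p\ge1$.
\begin{enumerate}
\item[(1)] For $n,\ell\ge1$, the problem $\mathrm{RT}^n_{<\infty,\ell}$ admits preservation of $p$ hyperimmunities if and only if $\ell\ge p^{n-1}C_{n-1}$.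
\item[(2)] There are uniformly $\emptyset'$-computable hyperimmune functions $f_0,\dots,f_{p-1}$, not depending on $n$, and for each $n\ge1$ a $\Delta^0_2$ coloring $D_n$ of $[\mathbb N]^n$ with $p^nC_n$ colors and a computable coloring $W_n$ of $[\mathbb N]^n$ with $p^{n-1}C_{n-1}$ colors, such that every infinite $X$ relative to which all $f_s$ are hyperimmune realizes every color of $D_n$ and every color of $W_n$. Hence for $1\le\ell<p^nC_n$ strong preservation of $p$ hyperimmunities already fails for a $\Delta^0_2$ coloring with only $\ell+1$ colors, and for $1\le\ell<p^{n-1}C_{n-1}$ preservation of $p$ hyperimmunities already fails for a computable coloring with only $\ell+1$ colors.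
\item[(3)] For $n,\ell\ge1$, the problem $\mathrm{RT}^n_{<\infty,\ell}$ does not admit strong preservation of $\omega$ hyperimmunities. For $n\ge2$ and $\ell\ge1$ it does not even admit preservation of $\omega$ hyperimmunities.
\end{enumerate}
\end{theorem}

Throughout, $N_n=p^nC_n$, so that $N_0,N_1,N_2,N_3=1,\,p,\,2p^2,\,5p^3$. The threshold for arbitrary colorings of $n$-tuples is $N_n$, and the threshold for computable colorings of $n$-tuples is $N_{n-1}$. Multiplying the Catalan recurrence $C_n=\sum_{j=0}^{n-1}C_jC_{n-1-j}$ by $p^n=p\cdot p^{j}\cdot p^{n-1-j}$ and setting $m=j+1$ gives
\begin{equation}\label{eq:rec}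
N_0=1,\qquad N_n=p\sum_{m=1}^{n}N_{m-1}N_{n-m}\quad(n\ge1).
\end{equation}
This recurrence is the only property of the numbers $N_n$ that the two bounds use.

\subsection{Where the numbers come from}\label{sub:guess}

Take $n=1$. Cut $\mathbb N$ into consecutive finite intervals, give each interval a label $s<p$, and let $f_s(x)$ be the first number beyond the interval of $x$ if that interval has label $s$, and $0$ otherwise. If the intervals are long enough, every $f_s$ is hyperimmune (Section~\ref{sec:lower}). Color each number by the label of its interval. An infinite set $X$ that omits the color $s$ computes a bound for $f_s$: if the interval of $x$ has label $s$, then the next element of $X$ after $x$ lies beyond that interval, so it is at least $f_s(x)$. Hence a set that preserves all $p$ hyperimmunities uses all $p$ colors, and $\ell\ge p=N_1$ is necessary.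

For $n$-tuples one can record the label of each element, which suggests the threshold $p^n$. One can do better by also recording which consecutive elements lie in the same interval. This cuts the tuple into $r$ blocks, each with one label, and gives $\sum_{r}\binom{n-1}{r-1}p^r=p(p+1)^{n-1}$ colors. That second guess is still too small: for $n=2$ it is $p^2+p$, which is less than $2p^2$ once $p\ge2$, and for $p=1$, $n=3$ it is $4$ rather than $5$. What is missing is that inside a block of size $m$ one may also record the value of a \emph{computable} coloring of $m$-tuples with unavoidable colors, and such a coloring can have $N_{m-1}$ colors. The color of an $n$-tuple then consists of the label of its first block ($p$ choices), the size $m$ of that block, the computable color of the block ($N_{m-1}$ choices), and the color of the remaining $(n-m)$-tuple ($N_{n-m}$ choices). This is \eqref{eq:rec}.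

Section~\ref{sec:lower} carries out this construction. Sections~\ref{sec:tools} and~\ref{sec:upper} show that no coloring can do better: we build a thin set in finite batches, each added for the sake of one function $f_s$, and the color of a tuple is controlled by the first batch that it meets, with the same count. Both halves are inductions that alternate between arbitrary colorings of $(n-1)$-tuples and computable colorings of $n$-tuples. Section~\ref{sec:final} assembles the theorems.

\section{Background from computability theory}\label{sec:background}

Let $(\varphi_e)_{e\in\mathbb N}$ be a standard list of the partial computable functions and $(\Phi_e)_{e\in\mathbb N}$ a standard list of the Turing functionals; $\Phi_e^A(x)\downarrow$ means that the $e$th machine with oracle $A$ halts on input $x$, and $\Phi^A_e(x)\uparrow$ that it does not. The join is $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$, and $\emptyset'$ is the halting set, which decides whether $\varphi_e(x)\downarrow$. A function is $\Delta^0_2$ if it is $\emptyset'$-computable. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite.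

\medskip\noindent\emph{The limit lemma.} A function $g$ is $\Delta^0_2$ if and only if there is a computable sequence of functions $g_t$ such that, for each $x$, $g_t(x)=g(x)$ for all sufficiently large $t$. If $g$ takes values in a finite set, the $g_t$ may be taken with values in that set.

\medskip\noindent\emph{Effectively closed classes.} Let $K$ be a finite nonempty set. A set $U$ of finite strings over $K$ \emph{covers} $P\in K^{\mathbb N}$ if some initial segment of $P$ lies in $U$. A \emph{$\Pi^0_1(A)$ class} is the set of all $P\in K^{\mathbb N}$ not covered by $U$, for some $A$-computably enumerable $U$. We use compactness of $K^{\mathbb N}$ in two forms. A decreasing sequence of nonempty $\Pi^0_1(A)$ classes has nonempty intersection. And if $U$ covers every $P$, then so does a finite subset $U_0\subseteq U$; whether a given finite $U_0$ covers every $P$ is decided by inspecting the strings whose length is the maximal length in $U_0$. Consequently, if $U_x$ is $A$-computably enumerable uniformly in $x$ and each $U_x$ covers everything, then $A$ computes a finite subcover of $U_x$ as a function of $x$.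

\medskip\noindent\emph{Finite oracles.} Our sets are built from finite pieces, so we need to speak of computations on finite pieces. A finite nonempty set $F$ is an \emph{initial segment} of $G$ if $F=G\cap[0,\max F]$. Fix an oracle $Z$, always clear from the context. For finite $F\ne\emptyset$ we write $\Phi_e[F](x)\downarrow$ if $\Phi_e^{Z\oplus F}(x)$ halts within $\max F$ steps and asks about membership in $F$ only of numbers $\le\max F$; then $\Phi_e[F](x)$ is the output. Otherwise, and always for $F=\emptyset$, we write $\Phi_e[F](x)\uparrow$. Three facts follow from the definition.
\begin{enumerate}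
\item[(F1)] $Z$ decides whether $\Phi_e[F](x)\downarrow$, and computes the output if so.
\item[(F2)] If $\Phi_e[F](x)\downarrow$ and $F$ is an initial segment of $G$, then $\Phi_e^{Z\oplus G}(x)$, and $\Phi_e[G](x)$ if $G$ is finite, converge to the same value.
\item[(F3)] If $G$ is infinite and $\Phi_e^{Z\oplus G}(x)\downarrow$, then $\Phi_e[F](x)\downarrow$ for every initial segment $F$ of $G$ whose maximum exceeds both the running time and the numbers queried.
\end{enumerate}

\section{Colors that cannot be avoided}\label{sec:lower}

Fix $p\ge1$. In this section we build the functions and colorings of Theorem~\ref{thm:B}(2).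

\subsection{Labeled intervals}

Let $(e_i,s_i)_{i\in\mathbb N}$ be a computable enumeration of all pairs in $\mathbb N\times p$. Put $a_0=0$ and
\[
a_{i+1}=\begin{cases}a_i+1+\varphi_{e_i}(a_i)&\text{if }\varphi_{e_i}(a_i)\downarrow,\\ a_i+1&\text{otherwise.}\end{cases}
\]
The intervals $J_i=[a_i,a_{i+1})$ partition $\mathbb N$, and we give $J_i$ the \emph{label} $s_i$. For $s<p$ and $x\in J_i$ let $f_s(x)=a_{i+1}$ if $s_i=s$, and $f_s(x)=0$ otherwise. Each $f_s$ is hyperimmune: if $\varphi_e$ is total, take $i$ with $(e_i,s_i)=(e,s)$; then $f_s(a_i)=a_{i+1}>\varphi_e(a_i)$. The sequence $(a_i)$ is $\emptyset'$-computable, so the functions $f_s$ are uniformly $\emptyset'$-computable.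

The point of these functions is that a set $X$ that cannot bound $f_s$ cannot keep anything it is able to search for out of the intervals labeled $s$.

\begin{lemma}[Capture]\label{lem:capture}
Let $f_s$ be $X$-hyperimmune, and let $\mathcal F$ be an $X$-computable family of nonempty finite sets such that for every $b$ some member of $\mathcal F$ is contained in $(b,\infty)$. Then for every $b$ there are $F\in\mathcal F$ and an interval $J_i$ with label $s$ such that $F\subseteq J_i\cap(b,\infty)$.
\end{lemma}

\begin{proof}
For each $x$ let $F_x$ be the first member of $\mathcal F$ contained in $(\max(x,b),\infty)$ that an $X$-computable search finds, and let $h(x)=\max F_x$. The function $h$ is total and $X$-computable, so there is $x$ with $f_s(x)>h(x)$. Since $f_s(x)>0$, the interval $J_i$ containing $x$ has label $s$, and $f_s(x)=a_{i+1}$. Then $a_i\le x<\min F_x$ and $\max F_x<a_{i+1}$, so $F_x\subseteq J_i$.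
\end{proof}

Let $\lambda(x)<p$ be the label of the interval containing $x$, and let $\varepsilon(x,y)$ be $1$ if $x$ and $y$ lie in the same interval and $0$ otherwise. Both functions are $\Delta^0_2$. By the limit lemma fix computable approximations $\lambda_t\to\lambda$ with values in $p$ and $\varepsilon_t\to\varepsilon$ with values in $\{0,1\}$, and put $\lambda_\infty=\lambda$ and $\varepsilon_\infty=\varepsilon$.

\begin{example}[Pairs]\label{ex:pairs}
Color a pair $x<y$ by $(\mathrm{apart},\lambda(x),\lambda(y))$ if $x$ and $y$ lie in different intervals, and by $(\mathrm{together},\lambda(x),\lambda_y(x))$ if they lie in the same interval. There are $2p^2$ colors. Let $X$ be infinite with all $f_s$ $X$-hyperimmune; we show that each color occurs on $[X]^2$.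

Lemma~\ref{lem:capture}, applied to the singletons of $X$, shows that $X$ has arbitrarily large elements of every label. Taking $x\in X$ of label $s$ and then $y\in X$ of label $s'$ beyond the interval of $x$ realizes $(\mathrm{apart},s,s')$.

For $(\mathrm{together},s,s')$, let $\mathcal F$ be the family of pairs $x<y$ from $X$ with $\lambda_y(x)=s'$. It is $X$-computable because the approximation is computable. It has members above every $b$: take $x\in X$ above $b$ with true label $s'$, and $y\in X$ so large that $\lambda_y(x)=\lambda(x)$. By Lemma~\ref{lem:capture} some member of $\mathcal F$ lies inside an interval with label $s$, and this pair has the required color. When $s\neq s'$, the captured pair is one on which the approximation is wrong. The pairs on which the approximation is right guarantee that the search for members of $\mathcal F$ never fails, and $X$ is too weak to ensure that its search finds only those.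
\end{example}

The example contains both steps of the general construction. A $\Delta^0_2$ coloring of $(m-1)$-tuples, here $\lambda(x)$, becomes a computable coloring of $m$-tuples, here $\lambda_y(x)$, by using the last element as the stage of the approximation. A computable coloring of $m$-tuples is in turn used inside blocks of size $m$, where Lemma~\ref{lem:capture} makes its colors unavoidable in combination with every label.

\subsection{The colorings $D_n$ and $W_n$}

The colors are defined recursively. Let $T_0=\{\emptyset\}$, where $\emptyset$ is the empty sequence. For $n\ge1$ let $T_n$ be the set of all sequences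
\[
\big((s_1,m_1,\tau_1),\dots,(s_r,m_r,\tau_r)\big)\quad\text{with } s_j<p,\quad m_j\ge1,\quad \tau_j\in T_{m_j-1},\quad m_1+\dots+m_r=n.
\]
One may read such a sequence as an ordered forest on $n$ vertices with labels in $p$: the $j$th tree has $m_j$ vertices, its root has label $s_j$, and removing the root leaves the forest $\tau_j$. An element of $T_n$ is determined by its first term $(s,m,\tau)$ and the rest of the sequence, which is an arbitrary element of $T_{n-m}$. Therefore $|T_n|=p\sum_{m=1}^n|T_{m-1}||T_{n-m}|$, and $|T_n|=N_n$ by \eqref{eq:rec} and induction.

We define colorings $D_n^t:[\mathbb N]^n\to T_n$ for $n\ge0$ and $t\in\mathbb N\cup\{\infty\}$, and $W_m:[\mathbb N]^m\to T_{m-1}$ for $m\ge1$.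
\begin{itemize}
\item $D_0^t(\emptyset)=\emptyset$.
\item For $x_0<\dots<x_{m-1}$, let $W_m(x_0,\dots,x_{m-1})=D_{m-1}^{\,x_{m-1}}(x_0,\dots,x_{m-2})$.
\item For $n\ge1$ and $H\in[\mathbb N]^n$, cut $H$ between consecutive elements $h<h'$ exactly when $\varepsilon_t(h,h')=0$. This yields blocks $H_1<\dots<H_r$. Let
\[
D^t_n(H)=\big((\lambda_t(\min H_j),\,|H_j|,\,W_{|H_j|}(H_j))\big)_{1\le j\le r}.
\]
\end{itemize}
The recursion is well founded: $W_m$ refers to $D^t_{m-1}$, and $D_n^t$ refers to $W_1,\dots,W_n$. Since $W_m$ refers only to finite stages $t=x_{m-1}$, the colorings $W_m$ and $D^t_n$ with $t<\infty$ are uniformly computable. Write $D_n=D_n^\infty$. For fixed $H$, the color $D_n^t(H)$ depends on $t$ only through finitely many values of $\lambda_t$ and $\varepsilon_t$, so $D^t_n(H)=D_n(H)$ for all large $t$, and $D_n$ is $\Delta^0_2$. The blocks of $H$ in the definition of $D_n(H)$ are the nonempty sets $H\cap J_i$. Up to the names of the colors, $D_1$ is $\lambda$, $W_2(x,y)$ is $\lambda_y(x)$, and $D_2$ is the coloring of Example~\ref{ex:pairs}.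

\begin{proposition}\label{prop:lower}
Let $X$ be infinite and let every $f_s$, $s<p$, be $X$-hyperimmune.
\begin{enumerate}
\item[$(\mathrm D_n)$] For $n\ge0$, every $b$ and every $\tau\in T_n$ there is $H\in[X\cap(b,\infty)]^n$ with $D_n(H)=\tau$.
\item[$(\mathrm W_n)$] For $n\ge1$, every $b$ and every $\tau\in T_{n-1}$ there is $F\in[X\cap(b,\infty)]^n$ with $W_n(F)=\tau$.
\end{enumerate}
\end{proposition}

\begin{proof}
The statement $(\mathrm D_0)$ holds with $H=\emptyset$. We show that $(\mathrm D_{n-1})$ implies $(\mathrm W_n)$ and that $(\mathrm W_1),\dots,(\mathrm W_n)$ imply $(\mathrm D_n)$; induction on $n$ then finishes the proof.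

Assume $(\mathrm D_{n-1})$, and let $b$ and $\tau\in T_{n-1}$ be given. Take $\vec x\in[X\cap(b,\infty)]^{n-1}$ with $D_{n-1}(\vec x)=\tau$. For all sufficiently large $y\in X$ we have $W_n(\vec x,y)=D^y_{n-1}(\vec x)=D_{n-1}(\vec x)=\tau$.

Assume $(\mathrm W_1),\dots,(\mathrm W_n)$, and let $b$ and $\tau=\big((s_j,m_j,\tau_j)\big)_{1\le j\le r}\in T_n$ be given. For each $j$ let $\mathcal F_j$ be the family of all $F\in[X]^{m_j}$ with $W_{m_j}(F)=\tau_j$. It is $X$-computable because $W_{m_j}$ is computable, and by $(\mathrm W_{m_j})$ it has members above every bound. Put $b_0=b$. Given $b_{j-1}$, Lemma~\ref{lem:capture} provides $F_j\in\mathcal F_j$ and an interval $J_i$ with label $s_j$ such that $F_j\subseteq J_i\cap(b_{j-1},\infty)$; put $b_j=a_{i+1}$. The choice of $b_j$ places $F_{j+1}$ in a strictly later interval than $F_j$. So the blocks of $H=F_1\cup\dots\cup F_r\in[X\cap(b,\infty)]^n$ are exactly $F_1,\dots,F_r$, and the $j$th term of $D_n(H)$ is $(\lambda(\min F_j),|F_j|,W_{m_j}(F_j))=(s_j,m_j,\tau_j)$.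
\end{proof}

The proof shows why the coloring used inside a block must be computable: Lemma~\ref{lem:capture} needs $X$ to search for members of $\mathcal F_j$. The $\Delta^0_2$ coloring $D_m$ could not play that role. Indeed, no tuple of $D_m$-color with two or more terms fits inside one interval.

\section{Preserving hyperimmunity: tools and computable colorings}\label{sec:tools}

For this section and the next, fix $p\ge1$ and functions $f_0,\dots,f_{p-1}$. Call an oracle $A$ \emph{good} if every $f_s$ is $A$-hyperimmune. Anything computable from a good oracle is good; in particular, if $Z\oplus Y$ is good, then so is $Z\oplus Y'$ for every $Y'$ that differs from $Y$ by a finite set. The upper bounds are the following statements.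
\begin{enumerate}
\item[$(\mathrm S_n)$] ($n\ge0$) For every good $Z$ and every coloring $c$ of $[\mathbb N]^n$ by finitely many colors, there is an infinite $X$ with $Z\oplus X$ good and $|c([X]^n)|\le N_n$.
\item[$(\mathrm O_n)$] ($n\ge1$) For every good $Z$ and every $Z$-computable coloring $c$ of $[\mathbb N]^n$ by finitely many colors, there is an infinite $X$ with $Z\oplus X$ good and $|c([X]^n)|\le N_{n-1}$.
\end{enumerate}
The letters stand for strong and ordinary preservation. The statement $(\mathrm S_0)$ holds with $X=\mathbb N$, since $[\mathbb N]^0=\{\emptyset\}$ and $N_0=1$.

Both statements can be applied \emph{inside} an infinite set $Y$ with $Z\oplus Y$ good. Let $y_0<y_1<\cdots$ enumerate $Y$, let $c$ be a coloring of $[Y]^n$, which in the case of $(\mathrm O_n)$ is $Z\oplus Y$-computable, and apply the statement with the oracle $Z\oplus Y$ to the coloring $(i_1,\dots,i_n)\mapsto c(y_{i_1},\dots,y_{i_n})$. If $X'$ is the resulting set, then $X=\{y_i:i\in X'\}$ is an infinite subset of $Y$ on which $c$ obeys the same bound, and $Z\oplus Y\oplus X$ is good because it is computable from $Z\oplus Y\oplus X'$.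

\subsection{Two tools}

The first tool is the relativized hyperimmune-free basis theorem of Jockusch and Soare, in the form we need.

\begin{lemma}\label{lem:basis}
If $A$ is good and $\mathcal C\subseteq K^{\mathbb N}$ is a nonempty $\Pi^0_1(A)$ class, then $A\oplus P$ is good for some $P\in\mathcal C$.
\end{lemma}

\begin{proof}
We define nonempty $\Pi^0_1(A)$ classes $\mathcal C=\mathcal C_0\supseteq\mathcal C_1\supseteq\cdots$. Let $\mathcal C_e$ be the set of points not covered by $U$. For each $x$ let $V_x$ be the set of strings $\eta$ such that $\Phi_e^{A\oplus P}(x)$ halts, for $P$ extending $\eta$, within $|\eta|$ steps and with queries to $P$ only below $|\eta|$. The points not covered by $U\cup V_x$ form the $\Pi^0_1(A)$ class $\{P\in\mathcal C_e:\Phi_e^{A\oplus P}(x)\uparrow\}$. If this class is nonempty for some $x$, let it be $\mathcal C_{e+1}$. Otherwise let $\mathcal C_{e+1}=\mathcal C_e$. In that case $A$ computes a finite subcover of $U\cup V_x$ as a function of $x$. Let $g_e(x)$ be the largest output given by the strings of $V_x$ in this subcover. Each $P\in\mathcal C_e$ is covered by one of these strings, so the $A$-computable function $g_e$ dominates $\Phi_e^{A\oplus P}$.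

Let $P\in\bigcap_e\mathcal C_e$. If $\Phi_e^{A\oplus P}$ is total, then step $e$ was of the second kind, so $\Phi_e^{A\oplus P}$ is dominated by $g_e$. It cannot dominate any $f_s$, for then $g_e$ would.
\end{proof}

The second tool lets us meet countably many requirements at once, provided that each can be met by passing to a subset. It is a construction by Mathias forcing: a finite \emph{stem} $\sigma$ records what has been put into the set so far, and an infinite \emph{reservoir} $Y$ contains everything that may be added later. Nothing is assumed about the complexity of the requirements.

\begin{lemma}\label{lem:mathias}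
Let $Z$ be good and let $(\mathcal Q_i)_{i\in\mathbb N}$ be classes of infinite sets such that, for each $i$,
\begin{enumerate}
\item[(a)] if $Y\in\mathcal Q_i$ and $X\subseteq^*Y$ is infinite, then $X\in\mathcal Q_i$;
\item[(b)] every infinite $Y$ with $Z\oplus Y$ good has an infinite subset $Y'\in\mathcal Q_i$ with $Z\oplus Y'$ good.
\end{enumerate}
Then there is an infinite $X\in\bigcap_i\mathcal Q_i$ with $Z\oplus X$ good.
\end{lemma}

\begin{proof}
We build a sequence of pairs $(\sigma,Y)$ with $\sigma$ finite, $Y$ infinite, $\max\sigma<\min Y$ and $Z\oplus Y$ good, where each pair $(\sigma',Y')$ is related to the preceding one by $\sigma\subseteq\sigma'\subseteq\sigma\cup Y$ and $Y'\subseteq Y$. Let $X$ be the union of the stems. Then for every pair $(\sigma,Y)$ in the sequence, $\sigma\subseteq X\subseteq\sigma\cup Y$, and $\sigma$ is empty or an initial segment of $X$. Start with $(\emptyset,\mathbb N)$ and interleave three kinds of steps.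

For each $i$, at some step replace $Y$ by a subset in $\mathcal Q_i$ as in (b). Infinitely often, move $\min Y$ from $Y$ to $\sigma$. These steps make $X$ infinite and, by (a), a member of every $\mathcal Q_i$.

For each $e$ and $s<p$, at some step ask whether for every $x$ there is a finite $E\subseteq Y$ with $\Phi_e[\sigma\cup E](x)\downarrow$. If so, let $E_x$ be the first such set found and $g(x)=\Phi_e[\sigma\cup E_x](x)$. By (F1), $g$ is $Z\oplus Y$-computable, so $f_s(x)>g(x)$ for some $x$. Replace $\sigma$ by $\sigma\cup E_x$ and remove from $Y$ the elements $\le\max(\sigma\cup E_x)$. By (F2), $\Phi_e^{Z\oplus X}(x)=g(x)<f_s(x)$. If not, fix $x$ for which no such $E$ exists and change nothing. All long initial segments of $X$ have the form $\sigma\cup E$ with $E\subseteq Y$, so $\Phi_e^{Z\oplus X}(x)\uparrow$ by (F3). In both cases $\Phi_e^{Z\oplus X}$ is not a total function dominating $f_s$. Hence $Z\oplus X$ is good.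
\end{proof}

\subsection{From arbitrary $(n-1)$-tuples to computable $n$-tuples}

\begin{lemma}\label{lem:limit}
For $n\ge1$, $(\mathrm S_{n-1})$ implies $(\mathrm O_n)$.
\end{lemma}

\begin{proof}
Let $Z$ be good and let $c:[\mathbb N]^n\to k$ be $Z$-computable. If $n=1$, some color class is infinite; it is $Z$-computable and uses $1=N_0$ color. Let $n\ge2$.

We first make limits in the last coordinate exist. For $\vec x\in[\mathbb N]^{n-1}$ let $\mathcal Q_{\vec x}$ be the class of infinite $Y$ such that $c(\vec x,y)$ is constant for all sufficiently large $y\in Y$. Condition (a) of Lemma~\ref{lem:mathias} holds because the definition ignores finitely many elements and passes to subsets. For (b), some color $j$ makes $Y'=\{y\in Y:y>\max\vec x,\ c(\vec x,y)=j\}$ infinite, and $Y'$ is $Z\oplus Y$-computable. The lemma gives an infinite $X_0$ with $Z\oplus X_0$ good such that $d(\vec x)=\lim_{y\in X_0}c(\vec x,y)$ exists for all $\vec x$.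

The coloring $d$ need not be computable from a good oracle, and this is where strong preservation is needed. By $(\mathrm S_{n-1})$ inside $X_0$ there is an infinite $X_1\subseteq X_0$ with $Z\oplus X_1$ good such that $I=d([X_1]^{n-1})$ has at most $N_{n-1}$ elements. Define $x_0<x_1<\cdots$ recursively: $x_i$ is the least $y\in X_1$ above $x_0,\dots,x_{i-1}$ such that $c(\vec x,y)\in I$ for all $\vec x\in[\{x_0,\dots,x_{i-1}\}]^{n-1}$. Such $y$ exists because there are finitely many such $\vec x$, and for each of them $c(\vec x,y)=d(\vec x)\in I$ for all large $y\in X_1$. The set $X=\{x_i:i\in\mathbb N\}$ is $Z\oplus X_1$-computable, so $Z\oplus X$ is good. Every $n$-tuple from $X$ has the form $(\vec x,x_i)$ with $\vec x$ chosen among earlier elements, so its color lies in $I$.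
\end{proof}

\section{Thin sets for arbitrary colorings}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$(\mathrm S_n)$ holds for all $n\ge0$, and $(\mathrm O_n)$ holds for all $n\ge1$.
\end{proposition}

By Lemma~\ref{lem:limit} it suffices to derive $(\mathrm S_n)$, for $n\ge1$, from $(\mathrm S_0),\dots,(\mathrm S_{n-1})$ and $(\mathrm O_1),\dots,(\mathrm O_n)$. We begin with the smallest case.

\subsection{One function, two colors, singletons}\label{sub:warm}

Let $n=p=1$, write $f=f_0$, let $Z$ be good, and let $c:\mathbb N\to2$ be arbitrary. We want an infinite monochromatic set $G$ with $Z\oplus G$ good. Try to imitate Lemma~\ref{lem:mathias} with a stem $\sigma\subseteq c^{-1}(0)$. Only sets $E\subseteq Y\cap c^{-1}(0)$ may be added to the stem, so the search for $E_x$ consults $c$, the function $g$ is computable only from $Z\oplus Y\oplus c$, and $f$ may well be dominated by it.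

The remedy is to ask a question that does not mention $c$, by quantifying over all colorings. Keep two stems $\sigma_0\subseteq c^{-1}(0)$ and $\sigma_1\subseteq c^{-1}(1)$ with a common reservoir $Y$, building sets $G_0$ and $G_1$. Given a pair of indices $(e_0,e_1)$, we arrange that $\Phi_{e_0}^{Z\oplus G_0}$ or $\Phi_{e_1}^{Z\oplus G_1}$ fails to dominate $f$. Let $\mathcal C_x$ be the class of colorings $c':Y\to2$ such that $\Phi_{e_i}[\sigma_i\cup E](x)\uparrow$ for both $i<2$ and all finite $E\subseteq Y$ of constant $c'$-color $i$. This is a $\Pi^0_1(Z\oplus Y)$ class.

Suppose that every $\mathcal C_x$ is empty. By compactness, $Z\oplus Y$ computes for each $x$ finitely many pairs $(i,E)$ with $\Phi_{e_i}[\sigma_i\cup E](x)\downarrow$ such that every $c'$ gives constant color $i$ to $E$ for one of them. Let $g(x)$ be the largest output, and choose $x$ with $f(x)>g(x)$. The true coloring $c$ is one of the $c'$, so for one of the pairs $E\subseteq c^{-1}(i)$; adding $E$ to $\sigma_i$ makes $\Phi_{e_i}^{Z\oplus G_i}(x)<f(x)$. Suppose instead that $\mathcal C_x\ne\emptyset$. Lemma~\ref{lem:basis} gives $c'\in\mathcal C_x$ with $Z\oplus Y\oplus c'$ good. Some color class $Y'$ of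 $c'$, of color $i$ say, is infinite, and with $Y'$ as the new reservoir $\Phi_{e_i}$ never converges at $x$ on side $i$.

When all pairs have been treated, one side $i$ has dealt with every index, since otherwise an index $e_0$ missed on side $0$ and an index $e_1$ missed on side $1$ form a pair that was not treated. That side gives $G$; it is infinite by an argument given in Section~\ref{sub:end}.

\subsection{What changes for larger $p$ and $n$}\label{sub:changes}

\emph{Several functions.} Suppose that $p=2$ and that we still want a monochromatic set. We would have to treat a pair in which side $0$ works against $f_0$ and side $1$ works against $f_1$. In the first case above, the coloring $c$ decides which side receives $E$, depending on $x$. To be safe we need $x$ with $\min(f_0(x),f_1(x))>g(x)$, and $\min(f_0,f_1)$ need not be hyperimmune; for the functions of Section~\ref{sec:lower} it is identically $0$. So each disjunction must concern a single $f_s$. It then yields a winning color $i_s$ for each $s$ separately, and these colors may differ. The final set must be allowed to use all of $i_0,\dots,i_{p-1}$. As we do not know the winners in advance, we build one set for each vector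 of $p$ candidates.

\emph{Longer tuples.} A stem grows by finite batches $E$, and an $n$-tuple $H$ may be spread over several batches. Let $F$ be the part of $H$ in the first batch that it meets, and $m=|F|$. Using $(\mathrm S_{n-m})$ in advance, we arrange that $F$ comes with a \emph{forecast}: a set $I_F$ of at most $N_{n-m}$ colors that contains $c(F\cup\vec y)$ for all $\vec y$ far enough above $F$. It remains to limit the number of forecasts that occur. The map $F\mapsto I_F$ is a coloring of $m$-tuples, as arbitrary as $c$ itself, and it takes over the role of $c$ in Section~\ref{sub:warm}. In the second case of the dichotomy we face not the true forecasts but fictitious ones that are computable from a good oracle, so $(\mathrm O_m)$ applies and leaves $N_{m-1}$ forecasts. The role of the ``side'' $i$ is therefore played by a choice, for each $m$, of at most $N_{m-1}$ permitted forecasts.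

For the rest of the section fix $n\ge1$, assume $(\mathrm S_0),\dots,(\mathrm S_{n-1})$ and $(\mathrm O_1),\dots,(\mathrm O_n)$, and let $Z$ be good and $c:[\mathbb N]^n\to k$ arbitrary.

\subsection{Forecasts}

For $1\le m<n$ and $F\in[\mathbb N]^m$ let $\mathcal Q_F$ be the class of infinite $Y$ such that, for some $b\ge\max F$, the coloring $\vec y\mapsto c(F\cup\vec y)$ takes at most $N_{n-m}$ values on $[Y\cap(b,\infty)]^{n-m}$. Condition (a) of Lemma~\ref{lem:mathias} holds: if $b$ works for $Y$ and $X\subseteq^*Y$, then any $b'\ge b$ with $X\cap(b',\infty)\subseteq Y$ works for $X$. Condition (b) is $(\mathrm S_{n-m})$ applied inside $Y\cap(\max F,\infty)$. So there is an infinite $X_0$ in all the classes $\mathcal Q_F$ with $Z\oplus X_0$ good. For $n=1$ there are no such $F$, and we take $X_0=\mathbb N$.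

Let $F\in[X_0]^m$ with $1\le m<n$. The sets $\{c(F\cup\vec y):\vec y\in[X_0\cap(b,\infty)]^{n-m}\}$, for $b\ge\max F$, are subsets of $k$ that decrease as $b$ increases, so they are equal to a fixed set $I_F$ from some $b_F$ on. Since $X_0\in\mathcal Q_F$, we have $|I_F|\le N_{n-m}$. For $F\in[X_0]^n$ put $I_F=\{c(F)\}$, so that $|I_F|=1=N_0$. For $1\le m\le n$ let
\[
\mathcal P_m=\{I\subseteq k:|I|\le N_{n-m}\},\qquad d_m:[X_0]^m\to\mathcal P_m,\qquad d_m(F)=I_F .
\]
For infinite $Y\subseteq X_0$, a \emph{forecast system} on $Y$ is any sequence $d'=(d'_1,\dots,d'_n)$ of colorings $d'_m:[Y]^m\to\mathcal P_m$. The \emph{true system} is $d=(d_1,\dots,d_n)$.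

\subsection{Profiles and conditions}

A \emph{profile} is a sequence $\alpha=(\alpha^1,\dots,\alpha^n)$ with $\alpha^m\subseteq\mathcal P_m$ and $|\alpha^m|\le N_{m-1}$; it lists the permitted forecasts for $m$-tuples. The set $\mathcal A$ of profiles is finite and nonempty. A finite $E\subseteq Y$ is \emph{$\alpha$-compatible with} a forecast system $d'$ on $Y$ if $d'_m([E]^m)\subseteq\alpha^m$ for all $1\le m\le n$. The set of colors mentioned by $\alpha$ is $\mathrm{col}(\alpha)=\bigcup_{m=1}^n\bigcup_{I\in\alpha^m}I$, and
\begin{equation}\label{eq:col}
|\mathrm{col}(\alpha)|\le\sum_{m=1}^nN_{m-1}N_{n-m}.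
\end{equation}

We build one set $G_v$ for each vector $v=(v_0,\dots,v_{p-1})\in\mathcal A^p$. A \emph{condition} consists of finite stems $\sigma_v\subseteq X_0$, for $v\in\mathcal A^p$, and an infinite reservoir $Y\subseteq X_0$ such that
\begin{enumerate}
\item[(i)] $\max\sigma_v<\min Y$ for all $v$;
\item[(ii)] $c(F\cup\vec y)\in I_F$ for all $v$, all $1\le m<n$, all $F\in[\sigma_v]^m$ and all $\vec y\in[Y]^{n-m}$;
\item[(iii)] $Z\oplus Y$ is good.
\end{enumerate}
The \emph{initial condition} has empty stems and $Y=X_0$. A condition can be changed by two kinds of \emph{moves}.
\begin{enumerate}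
\item[(M1)] Replace $Y$ by an infinite subset $Y'$ with $Z\oplus Y'$ good.
\item[(M2)] Choose $v\in\mathcal A^p$, $s<p$, and a finite $E\subseteq Y$ that is $v_s$-compatible with the true system $d$. Replace $\sigma_v$ by $\sigma_v\cup E$ and $Y$ by $Y\cap(b,\infty)$, where $b$ is an upper bound for $\sigma_v\cup E$ and for the finitely many numbers $b_F$ with $F\subseteq\sigma_v\cup E$ and $1\le|F|<n$. We call $E$ an \emph{$s$-batch} of $v$.
\end{enumerate}
Each move yields a condition: (i) and (ii) survive when $Y$ shrinks, and in (M2) the choice of $b$ secures them for the new stem. Given an infinite sequence of moves from the initial condition, let $G_v$ be the union of the successive stems $\sigma_v$; it is the union of the batches of $v$. At every stage $\sigma_v\subseteq G_v\subseteq\sigma_v\cup Y$, and $\sigma_v$ is empty or an initial segment of $G_v$ and of all later stems.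

\begin{lemma}[Color count]\label{lem:count}
For every sequence of moves and every $v\in\mathcal A^p$, we have $|c([G_v]^n)|\le N_n$.
\end{lemma}

\begin{proof}
Let $H\in[G_v]^n$, let $E$ be the first batch of $v$ that meets $H$, say an $s$-batch, and let $F=H\cap E$ and $m=|F|$. We claim that $c(H)\in I_F$. If $m=n$, then $F=H$ and $I_F=\{c(H)\}$. If $m<n$, then $H\setminus F$ lies in later batches, hence in the reservoir of the condition reached just after $E$ was added, and the claim is (ii) for that condition. Since $E$ is $v_s$-compatible with $d$, we have $I_F=d_m(F)\in v_s^m$. So $c(H)\in\mathrm{col}(v_s)$. Thus $c([G_v]^n)\subseteq\bigcup_{s<p}\mathrm{col}(v_s)$, and by \eqref{eq:col} and \eqref{eq:rec} this union has at most $p\sum_{m=1}^nN_{m-1}N_{n-m}=N_n$ elements.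
\end{proof}

This count mirrors the count of $T_n$. The first batch that meets $H$ corresponds to the first block of $H$, the index $s$ of the batch to the label, the forecast $I_F\in v_s^m$ to the computable color in $T_{m-1}$, and the element $c(H)$ of $I_F$ to the color of the remaining tuple in $T_{n-m}$.

\subsection{The dichotomy}

Every $G_v$ is $N_n$-thin, so it remains to choose the moves so that some $G_v$ is infinite and $Z\oplus G_v$ is good. A \emph{requirement} is a triple $(v,s,e)\in\mathcal A^p\times p\times\mathbb N$; it asks that $\Phi_e^{Z\oplus G_v}$ not dominate $f_s$. A condition \emph{settles} it if for some $x$ one of the following holds.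
\begin{itemize}
\item \emph{Positively}: $\Phi_e[\sigma_v](x)\downarrow$ with value less than $f_s(x)$.
\item \emph{Negatively}: $\Phi_e[\sigma_v\cup E](x)\uparrow$ for all finite $E\subseteq Y$.
\end{itemize}
A settled requirement stays settled after a move. In the positive case this is (F2). In the negative case, if $(\sigma'_v,Y')$ is the new stem and reservoir and $E'\subseteq Y'$ is finite, then $\sigma'_v\cup E'=\sigma_v\cup E$ for some finite $E\subseteq Y$.

We cannot settle a prescribed requirement, because we do not control which profile fits the true system in one case or the fictitious system in the other. We can settle one requirement from a family that offers an alternative for every profile. A \emph{task} consists of an index $s<p$ and, for each profile $\alpha\in\mathcal A$, a requirement $(v(\alpha),s,e(\alpha))$ whose vector has $s$th coordinate $v(\alpha)_s=\alpha$. All requirements in a task concern the same function $f_s$, for the reason explained in Section~\ref{sub:changes}. Since $\mathcal A$ is finite, there are countably many tasks.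

\begin{lemma}\label{lem:dich}
For every condition and every task there is a move after which one of the requirements of the task is settled.
\end{lemma}

\begin{proof}
Let the condition have stems $\sigma_v$ and reservoir $Y$. For $x\in\mathbb N$, an \emph{$x$-witness} is a pair $(\alpha,E)$ with $\alpha\in\mathcal A$ and $E\subseteq Y$ finite such that $\Phi_{e(\alpha)}[\sigma_{v(\alpha)}\cup E](x)\downarrow$; its \emph{value} is the output. By (F1), $Z\oplus Y$ decides whether a pair is an $x$-witness. Let $\mathcal C_x$ be the class of forecast systems $d'$ on $Y$ such that no $x$-witness $(\alpha,E)$ has $E$ $\alpha$-compatible with $d'$.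

To view $\mathcal C_x$ as an effectively closed class, let $K$ be the power set of $k$ and list $[Y]^1\cup\dots\cup[Y]^n$ computably in $Y$. A point of $K^{\mathbb N}$ assigns a subset of $k$ to each listed tuple. It fails to be in $\mathcal C_x$ exactly when it assigns to some $m$-tuple a set outside $\mathcal P_m$, or when it makes the set $E$ of some $x$-witness $(\alpha,E)$ $\alpha$-compatible. Either event depends on finitely many coordinates and is recognized by $Z\oplus Y$. So $\mathcal C_x$ is a $\Pi^0_1(Z\oplus Y)$ class, uniformly in $x$. Its definition does not involve $c$ or $d$.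

\emph{Case 1: $\mathcal C_x=\emptyset$ for all $x$.} By compactness, $Z\oplus Y$ computes from $x$ a finite set $\mathcal W_x$ of $x$-witnesses such that for every forecast system $d'$ on $Y$ some $(\alpha,E)\in\mathcal W_x$ has $E$ $\alpha$-compatible with $d'$. Let $g(x)$ be the largest value of a witness in $\mathcal W_x$. The function $g$ is total and $Z\oplus Y$-computable, so by (iii) there is $x$ with $f_s(x)>g(x)$. The restriction of the true system $d$ to $Y$ is a forecast system on $Y$. Hence some $(\alpha,E)\in\mathcal W_x$ has $E$ $\alpha$-compatible with $d$, and its value is at most $g(x)<f_s(x)$. Since $v(\alpha)_s=\alpha$, adding $E$ to $\sigma_{v(\alpha)}$ as an $s$-batch is a move of type (M2). It settles $(v(\alpha),s,e(\alpha))$ positively.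

\emph{Case 2: $\mathcal C_x\ne\emptyset$ for some $x$.} By Lemma~\ref{lem:basis} there is $d'\in\mathcal C_x$ such that $Z'=Z\oplus Y\oplus d'$ is good. Put $Y_0=Y$. For $m=1,\dots,n$ in turn, $Z'\oplus Y_{m-1}$ is good and computes the restriction of $d'_m$ to $[Y_{m-1}]^m$, so $(\mathrm O_m)$ with oracle $Z'$ inside $Y_{m-1}$ gives an infinite $Y_m\subseteq Y_{m-1}$ with $Z'\oplus Y_m$ good and $|d'_m([Y_m]^m)|\le N_{m-1}$. Let $Y'=Y_n$ and $\alpha^m=d'_m([Y']^m)$. Since $Y'\subseteq Y_m$, we have $|\alpha^m|\le N_{m-1}$, so $\alpha=(\alpha^1,\dots,\alpha^n)$ is a profile. Every finite $E\subseteq Y'$ is $\alpha$-compatible with $d'$, and $d'\in\mathcal C_x$, so $(\alpha,E)$ is not an $x$-witness. Replacing $Y$ by $Y'$ is a move of type (M1), and it settles $(v(\alpha),s,e(\alpha))$ negatively.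
\end{proof}

Case 2 is what determines the threshold. Without Lemma~\ref{lem:basis}, the system $d'$ would be arbitrary, and thinning $d'_m$ would require $(\mathrm S_m)$; this gives the larger bound $N_m$ and, for $m=n$, is the statement being proved.

\subsection{Choosing the vector}\label{sub:end}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
List all tasks in a sequence. Starting from the initial condition, apply Lemma~\ref{lem:dich} to them one after another. Call a requirement \emph{met} if some condition in the resulting sequence settles it. Every task contains a met requirement.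

For each $s<p$ there is a profile $\alpha^*_s$ such that every requirement $(v,s,e)$ with $v_s=\alpha_s^*$ is met. Otherwise we could choose for each $\alpha\in\mathcal A$ a requirement $(v(\alpha),s,e(\alpha))$ with $v(\alpha)_s=\alpha$ that is not met, and these choices would form a task with no met requirement. Let $v^*=(\alpha^*_0,\dots,\alpha^*_{p-1})$ and $G=G_{v^*}$. Because $\alpha_s^*$ wins regardless of the other coordinates of the vector, all requirements $(v^*,s,e)$ with $s<p$ and $e\in\mathbb N$ are met.

\emph{$G$ is infinite.} Given $j$, let $e$ be an index of the functional that, with oracle $Z\oplus B$ and on any input, searches for the least element of $B$ greater than $j$ and outputs it. No condition settles $(v^*,0,e)$ negatively: the set $\sigma_{v^*}\cup Y$ is infinite, so the functional converges on it at every $x$, and by (F3) it converges on a long initial segment, which has the form $\sigma_{v^*}\cup E$ with $E\subseteq Y$ finite. Hence the requirement is settled positively, and some stem $\sigma_{v^*}\subseteq G$ contains an element greater than $j$.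

\emph{$Z\oplus G$ is good.} Let $s<p$ and $e\in\mathbb N$, and take a condition that settles $(v^*,s,e)$ by means of $x$. If it does so positively, then $\Phi_e^{Z\oplus G}(x)<f_s(x)$ by (F2). If it does so negatively, then all long initial segments of $G$ have the form $\sigma_{v^*}\cup E$ with $E\subseteq Y$, so $\Phi_e^{Z\oplus G}(x)\uparrow$ by (F3). In both cases $\Phi_e^{Z\oplus G}$ is not a total function dominating $f_s$.

With Lemma~\ref{lem:count} this proves $(\mathrm S_n)$. Since $(\mathrm S_0)$ holds, induction and Lemma~\ref{lem:limit} give $(\mathrm S_n)$ for all $n\ge0$ and $(\mathrm O_n)$ for all $n\ge1$.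
\end{proof}

\begin{remark}
The finiteness of the number of colors is used for the forecasts to stabilize, for compactness of the space of forecast systems, and for $\mathcal A$ to be finite; the number of colors does not enter the bound $N_n$. Some such hypothesis is needed, since the coloring $H\mapsto\min H$ takes infinitely many values on every infinite set. The finiteness of $p$ enters through the union over $s<p$ in Lemma~\ref{lem:count}, and Theorem~\ref{thm:B}(3) shows that it cannot be dropped. The hypothesis $p\ge1$ is used to make $G$ infinite, through the requirements $(v^*,0,e)$; for $p=0$ and $n\ge1$ the formula $p^nC_n$ gives $0$, and no infinite set is $0$-thin.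
\end{remark}

\section{Proofs of the main theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Take the functions $f_s$ and the colorings $D_n:[\mathbb N]^n\to T_n$ and $W_n:[\mathbb N]^n\to T_{n-1}$ of Section~\ref{sec:lower}. They have the stated complexity, $|T_n|=p^nC_n$, and $|T_{n-1}|=p^{n-1}C_{n-1}$. The first assertion is Proposition~\ref{prop:lower}.

Let $1\le\ell<p^nC_n$. Then $|T_n|\ge\ell+1$, so there is a surjection $q:T_n\to\ell+1$. The coloring $q\circ D_n$ is $\Delta^0_2$ and has $\ell+1$ colors. If $X$ is infinite and all $f_s$ are $X$-hyperimmune, then $D_n([X]^n)=T_n$, so $q\circ D_n$ takes all $\ell+1$ values on $[X]^n$ and $X$ is not $\ell$-thin. Thus, with $Z=\emptyset$, the instance $q\circ D_n$ has no solution preserving the hyperimmunity of $f_0,\dots,f_{p-1}$. For $1\le\ell<p^{n-1}C_{n-1}$, take a surjection $q:T_{n-1}\to\ell+1$; the computable coloring $q\circ W_n$ takes all $\ell+1$ values on $[X]^n$ because $W_n([X]^n)=T_{n-1}$.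
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}(1)]
Let $Z$ be a set and let $f_0,\dots,f_{p-1}$ be $Z$-hyperimmune, so that $Z$ is good for these functions. If $\ell\ge p^nC_n$, then $(\mathrm S_n)$ gives for every instance an infinite $N_n$-thin, hence $\ell$-thin, set $X$ with every $f_s$ $Z\oplus X$-hyperimmune. If $\ell\ge p^{n-1}C_{n-1}$, then $(\mathrm O_n)$ does the same for every $Z$-computable instance. Both statements hold by Proposition~\ref{prop:upper}. The converse implications are contained in Theorem~\ref{thm:B}(2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]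
Let $n,\ell\ge1$ and choose $p$ with $p^nC_n>\ell$. Theorem~\ref{thm:B}(2) gives hyperimmune functions $f_0,\dots,f_{p-1}$ and an instance of $\mathrm{RT}^n_{<\infty,\ell}$ with no solution preserving all of them. Extend the list to an infinite sequence by repeating its terms; the same instance has no solution preserving the sequence. If $n\ge2$, then $p^{n-1}C_{n-1}$ is unbounded in $p$, so we may choose $p$ with $p^{n-1}C_{n-1}>\ell$, and then the instance can be taken computable.
\end{proof}

The restriction to $n\ge2$ in the second part of Theorem~\ref{thm:B}(3) is necessary: a $Z$-computable coloring of $\mathbb N$ by finitely many colors has an infinite $Z$-computable color class, which preserves every $Z$-hyperimmunity.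

\begin{thebibliography}{9}

\bibitem{Cholak}
Peter A. Cholak (\texttt{cholak@nd.edu}, 255 Hurley, Department of Math, Notre Dame, IN 46556),
abstract 1150-03-289,
\texttt{http://www.ams.org/amsmtgs/2267\_abstracts/1150-03-289.pdf}.

\end{thebibliography}
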